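\title{Finite polyhedra as homotopy retracts of closed symplectic manifolds}

\begin{abstract}
We prove that every connected finite polyhedron embeds as a homotopy retract in a closed connected symplectic manifold with integral symplectic class. It follows that every finite polyhedron embeds in a closed symplectic manifold by a map that is injective on all homotopy groups, as conjectured in \cite{formality}. The manifold is cut out by explicit equations from a product of spheres and four-tori, with one sphere for each vertex and one four-torus for each non-edge of a flag triangulation. We also show that the dimension may be taken to be $2n$ for any $n\ge\dim P+1$, and that the connected homotopy retracts of closed connected symplectic manifolds are exactly the finitely dominated spaces.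
\end{abstract}

\section{Introduction}

A \emph{symplectic manifold} is a smooth manifold $X$ with a closed nondegenerate $2$-form $\omega$, and it is \emph{closed} if it is compact without boundary. The class $[\omega]$ is \emph{integral} if it lies in the image of $H^2(X;\mathbb Z)\to H^2(X;\mathbb R)$. A \emph{finite polyhedron} is the underlying space of a finite simplicial complex. The following conjecture, posed in \cite{formality}, asks whether the symplectic condition restricts the homotopy groups that a closed manifold can contain.

\begin{quote}
\textbf{Conjecture.} \emph{For every finite polyhedron $P$ and every $N\ge1$ there are a closed symplectic manifold $X$ and an embedding $f:P\to X$ such that $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$ is injective for all $p\in P$ and $1\le k\le N$.}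
\end{quote}

For $N=1$ and $\dim P=2$ this follows from Gompf's results on closed symplectic manifolds.

Each of the words ``closed'' and ``symplectic'' is harmless without the other. An open regular neighborhood of $P$ in some $\mathbb R^{2m}=\mathbb C^m$ is symplectic and homotopy equivalent to $P$. The double of a compact regular neighborhood is a closed manifold that folds onto one of its halves, so $P$ injects on homotopy groups. But the double need not be symplectic: for a point it is $S^{2m}$, which has $H^2=0$ when $m\ge2$, whereas on a closed symplectic manifold of dimension $2n>0$ the integral of $\omega^n$ is nonzero and hence $[\omega]\ne0$. This constraint concerns $X$, which may be much larger than $P$, so it suggests no obstruction, and one expects the answer yes. The difficulty is to build $X$ while keeping control of its higher homotopy groups.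

We keep control by asking for more. A space $A$ is a \emph{homotopy retract} of $X$ if there are continuous maps $f:A\to X$ and $r:X\to A$ with $rf\simeq\mathrm{id}_A$; then $f_*$ is injective on all homotopy groups at once. This is a stronger demand on a given map. For $P=S^3$, the Hopf map $S^3\to S^2$ is injective on every $\pi_k$, and its composition with the inclusion of a factor in $(S^2)^4$ is homotopic to an embedding by general position. So the conjecture holds for $S^3$ with $X=(S^2)^4$, although $H^3(X)=0$ prevents $S^3$ from being a homotopy retract of this $X$.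

\begin{theorem}\label{thm:A}
Let $P$ be a connected finite polyhedron. There are a closed connected symplectic manifold $(X,\omega)$ with $[\omega]$ integral, an embedding $f:P\to X$ and a continuous map $r:X\to P$ with $rf\simeq\mathrm{id}_P$. Consequently $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$ is injective for all $k\ge1$ and all $p\in P$.
\end{theorem}

The proof shows that these monomorphisms split.

\begin{corollary}\label{cor:conj}
Every finite polyhedron $P$ has an embedding $f$ in a closed connected symplectic manifold $X$ such that $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$ is injective for all $k\ge1$ and all $p\in P$. In particular the conjecture is true.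
\end{corollary}

Two supplements are not needed for the conjecture. The first relies on Donaldson's theorem on symplectic submanifolds \cite{donaldson}. For the second, recall that a space is \emph{finitely dominated} if it is a homotopy retract of a finite CW complex.

\begin{theorem}\label{thm:dim}
In Theorem~\ref{thm:A} one may take $\dim X=2n$ for any prescribed integer $n\ge\dim P+1$.
\end{theorem}

\begin{theorem}\label{thm:dom}
A connected space $A$ of the homotopy type of a CW complex is a homotopy retract of a closed connected symplectic manifold if and only if $A$ is finitely dominated.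
\end{theorem}

All four statements are deduced in Section~\ref{sec:deduce} from one construction. A simplicial complex is \emph{flag} if every finite set of pairwise adjacent vertices spans a simplex. The boundary of a triangle is not flag. A barycentric subdivision always is: its vertices are the simplices of the original complex, two are adjacent when one is a face of the other, and a set of pairwise comparable simplices is a chain.

\begin{theorem}\label{thm:flag}
Let $K$ be a nonempty finite flag simplicial complex. There are a closed, possibly disconnected, symplectic manifold $X$ with integral symplectic class and continuous maps $f:|K|\to X$ and $r:X\to|K|$ with $rf\simeq\mathrm{id}$.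
\end{theorem}

The proof starts from a singular complex variety $H_K$ in a product of spheres, of which $|K|$ is visibly a homotopy retract (Section~\ref{sec:model}). For flag $K$, this variety is cut out of a smooth hypersurface by one condition ``$x_i=0$ or $x_k=0$'' for each pair of non-adjacent vertices. We replace each such condition by a four-torus containing a chain of four symplectic tori (Section~\ref{sec:block}) and obtain a compact set $X$ with a map to $H_K$ (Section~\ref{sec:X}). After three small examples (Section~\ref{sec:examples}) we construct $r$ and $f$ (Section~\ref{sec:rf}) and prove that $X$ is a symplectic submanifold of the ambient product (Section~\ref{sec:sympl}).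

\section{A singular model}\label{sec:model}

Until the end of Section~\ref{sec:sympl}, $K$ is a nonempty finite simplicial complex with vertex set $V$, and $m=|V|$. We view $|K|$ as a subset of $\mathbb R^V$, with barycentric coordinates $q=(q_i)$, and write $\mathbb{CP}^1=\mathbb C\cup\{\infty\}$ with $|\infty|=\infty$. For $q\in\mathbb R^V$ or $x\in(\mathbb{CP}^1)^V$ the \emph{support} is the set of indices of the nonzero coordinates.

The simplex $\{\sum q_i=1,\ q_i\ge0\}$ avoids the origin and meets each ray of the positive orthant once. A compact complex hypersurface with the same two properties is given by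
\[
F(x)=-1+\sum_{\emptyset\ne J\subset V}\lambda_Jx_J,\qquad x_J=\prod_{j\in J}x_j,\qquad \lambda_J>0 .
\]
For $I\subset V$, use on $(\mathbb{CP}^1)^V$ the chart with coordinates $y_i=1/x_i$ for $i\in I$ and $x_i$ for $i\notin I$. In it $F_I=F\prod_{i\in I}y_i$ is a polynomial. On overlaps the $F_I$ differ by nowhere vanishing holomorphic factors; that is, $F$ is a section of the line bundle $\mathcal O(1,\dots,1)$. Hence the zero set $H\subset(\mathbb{CP}^1)^V$ is a well-defined compact set, and it makes sense to say that $F$ \emph{vanishes transversally}, meaning $dF_I\ne0$ at each zero of $F_I$.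

\begin{lemma}\label{lem:ray}
\emph{(a)} There is $t_0>0$ with $\max_i|x_i|>t_0$ for all $x\in H$.

\emph{(b)} For $x\in[0,\infty)^V\setminus\{0\}$ there is a unique $\rho(x)>0$ with $\rho(x)x\in H$, and $\rho$ is continuous.
\end{lemma}

\begin{proof}
(a) $H$ is compact and does not contain $0$, because $F(0)=-1$.

(b) All $\lambda_J$ are positive and some $x_i$ is positive, so $\rho\mapsto F(\rho x)$ increases strictly from $-1$ to $\infty$ on $[0,\infty)$. Given $x^0$ and a small $\varepsilon>0$, the number $F((\rho(x^0)\pm\varepsilon)x)$ has sign $\pm$ at $x=x^0$, hence for $x$ near $x^0$, and there $|\rho(x)-\rho(x^0)|<\varepsilon$.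
\end{proof}

Fix a continuous $\psi:[0,\infty]\to[0,1]$ with $\psi(t)>0$ exactly when $t>t_0$, and put
\[
H_K=\{x\in H:\ \operatorname{supp}x\in K\},\qquad r_0(x)=\Big(\sum_i\psi(|x_i|)\Big)^{-1}\big(\psi(|x_i|)\big)_{i\in V}.
\]
By Lemma~\ref{lem:ray}(a), $r_0:H\to\mathbb R^V$ is a continuous map to the full simplex on $V$.

\begin{lemma}\label{lem:r0}
The map $r_0$ sends $H_K$ to $|K|$. If $e:|K|\to H$ is continuous and $\operatorname{supp}e(q)\subset\operatorname{supp}q$ for all $q$, then $e(|K|)\subset H_K$ and $r_0e\simeq\mathrm{id}_{|K|}$.
\end{lemma}

\begin{proof}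
We have $\emptyset\ne\operatorname{supp}r_0(x)\subset\operatorname{supp}x$, and a nonempty subset of a simplex of $K$ is a simplex of $K$; this gives both inclusions. The points $q$ and $r_0e(q)$ lie in the closed simplex spanned by $\operatorname{supp}q$, so the straight-line homotopy stays in $|K|$.
\end{proof}

With $e(q)=\rho(q)q$ we see that $|K|$ is a homotopy retract of $H_K$. When $K$ is a graph, $H_K$ is easy to see. A vertex $i$ gives the point with $x_i=1/\lambda_i$ and all other coordinates $0$. An edge $\{i,k\}$ gives the curve $-1+\lambda_ix_i+\lambda_kx_k+\lambda_{ik}x_ix_k=0$, which is the graph of the M\"obius map $x_k=(1-\lambda_ix_i)/(\lambda_k+\lambda_{ik}x_i)$ of determinant $-\lambda_i\lambda_k-\lambda_{ik}\neq0$. So $H_K$ is $K$ with each edge inflated to a sphere, and it is singular at every vertex of degree at least two.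

Our plan is to find a closed symplectic manifold $X$ with a map $\xi:X\to H_K$ to which a map $e$ as in Lemma~\ref{lem:r0} lifts. It will have the form $X=\xi^{-1}(H)$ for a map $\xi:W\to(\mathbb{CP}^1)^V$, where $\xi_i$ is holomorphic only where it is not small and often vanishes identically. So $F$ must vanish transversally in the directions of the coordinates that are not small. This requires transversality on every coordinate face.

\begin{lemma}\label{lem:choice}
The numbers $\lambda_J>0$ can be chosen so that for every $J\subsetneq V$ the restriction of $F$ to $\{x_j=0,\ j\in J\}\cong(\mathbb{CP}^1)^{V\setminus J}$ vanishes transversally.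
\end{lemma}

\begin{proof}
Fix $J$ and let $n=|V\setminus J|\ge1$. The sections of $\mathcal O(1,\dots,1)$ on $Y=(\mathbb{CP}^1)^{V\setminus J}$ are the polynomials of degree at most one in each variable; they form a space $\mathbb C^{2^n}$. Let $D$ be the set of sections that do not vanish transversally. It is a cone. It is Zariski closed, being the image of the closed algebraic set $\{(s,x): s(x)=0,\ ds(x)=0\}$ under the projection along the projective variety $Y$. It is a proper subset by Bertini's theorem: the sections have no common zero, so $\{(s,x):s(x)=0\}$ is a complex manifold, and by Sard's theorem its projection to $\mathbb C^{2^n}$ has a regular value, which is a section vanishing transversally. Hence a nonzero homogeneous polynomial $G_J$ in the coefficients vanishes on $D$. Setting the constant term equal to $-1$ turns $G_J$ into a nonzero polynomial in the remaining coefficients $\lambda_{J'}$, $\emptyset\neq J'\subset V\setminus J$; otherwise the homogeneous $G_J$ would vanish at all sections with nonzero constant term, which are dense. The product over $J$ of these polynomials is a nonzero polynomial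 on $\mathbb C^{2^m-1}$, so it does not vanish identically on the open subset $(0,\infty)^{2^m-1}$ of $\mathbb R^{2^m-1}$.
\end{proof}

Fix such an $F$. For $x\in H$ the \emph{standard chart at $x$} is the chart with $I=\{i:|x_i|>1\}$. We write $\hat F=F_I$ and let $\partial_i\hat F$ be the derivative in the $i$-th coordinate of this chart. All coordinates of $x$ in its standard chart have modulus at most $1$ and there are finitely many charts, so $|\partial_i\hat F(x)|$ is bounded on $H$.

\begin{lemma}\label{lem:kappa}
There are $\kappa\in(0,1)$ and $c_*>0$ with $\sum_{i:\,|x_i|>\kappa}|\partial_i\hat F(x)|\ge c_*$ for all $x\in H$.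
\end{lemma}

\begin{proof}
Otherwise there are $\kappa_\nu\to0$, $c_\nu\to0$ and $x^{(\nu)}\in H$ for which the sum over $\{i:|x_i^{(\nu)}|>\kappa_\nu\}$ is less than $c_\nu$. Pass to a subsequence along which the standard chart is given by a constant set $I$ and $x^{(\nu)}\to x\in H$. The limit lies in the chart $I$. Let $J=\{j:x_j=0\}$. Then $J\ne V$ since $0\notin H$, and $J\cap I=\emptyset$ since $|x_i|\ge1$ for $i\in I$. For $i\notin J$ we have $|x^{(\nu)}_i|>\kappa_\nu$ for large $\nu$, so $\partial_iF_I(x)=\lim\partial_iF_I(x^{(\nu)})=0$. Thus the restriction of $F_I$ to $\{x_j=0,\ j\in J\}$ vanishes at $x$ together with its differential, contrary to Lemma~\ref{lem:choice}.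
\end{proof}

\section{A chain of four tori in $T^4$}\label{sec:block}

Let $1$ and $2$ stand for two non-adjacent vertices. We want a closed symplectic manifold $M$ with two maps $g_1,g_2:M\to\mathbb{CP}^1$ and two disjoint regions $A_1,A_2$, where $A_j$ is a neighborhood of part of the polar set of $g_j$; the function $\xi_j$ will be nonzero only over $A_j$. While we are in $A_1$ the value of $g_2$ must still be free to vary, for a reason explained in Example~\ref{ex:B}. So $g_2$ needs a second polar region $B_2$ that meets $A_1$, and symmetrically $g_1$ needs a region $B_1$ that meets $A_2$.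

\subsection*{The block}
Let $\mathbb T=\mathbb C/\mathbb Z[i]$ and $M=\mathbb T\times\mathbb T$, with coordinates $b_j=x_j+iy_j$ and the form $\omega=dx_1\wedge dy_1+dx_2\wedge dy_2$, which is symplectic with integral class. Besides the projections $b_1,b_2$ consider the sheared projections
\[
a_1=b_1+\operatorname{Re}b_2,\qquad a_2=b_2+\operatorname{Re}b_1 ,
\]
which are well-defined maps $M\to\mathbb T$. Let $p_1=\frac i2$, $p_2=\frac{1+i}2$, let $\mathbb D$ be the open unit disc, and put
\[
A_j=\{a_j\in p_j+\tfrac18\mathbb D\},\quad \zeta_{A_j}=8(a_j-p_j),\qquad B_j=\{b_j\in\tfrac18\mathbb D\},\quad\zeta_{B_j}=8b_j .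
\]
Thus each of the four open sets $D$ carries a function $\zeta_D:D\to\mathbb D$.

\begin{lemma}\label{lem:block}
\emph{(a)} $A_1\cap A_2=A_1\cap B_1=A_2\cap B_2=\emptyset$.

\emph{(b)} Each of the pairs $(a_1,b_2)$, $(b_1,b_2)$, $(b_1,a_2)$ is induced by a real linear isomorphism $\mathbb R^4\to\mathbb C^2$ taking $\mathbb Z^4$ onto $\mathbb Z[i]^2$, hence is a diffeomorphism $M\to\mathbb T\times\mathbb T$.

\emph{(c)} For each pair, the linear complex structure $J$ on $\mathbb R^4$ pulled back from $\mathbb C^2$ satisfies $\omega(v,Jv)\ge\frac12|v|^2$, where $|v|$ is the Euclidean norm pulled back from $\mathbb C^2$.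
\end{lemma}

\begin{proof}
(a) We have $\operatorname{Re}a_1=\operatorname{Re}a_2=x_1+x_2$ in $\mathbb R/\mathbb Z$; this is within $\frac18$ of $0$ on $A_1$ and within $\frac18$ of $\frac12$ on $A_2$. We have $\operatorname{Im}a_j=\operatorname{Im}b_j=y_j$; this is within $\frac18$ of $\frac12$ on $A_j$ and within $\frac18$ of $0$ on $B_j$.

(b), (c) For $(b_1,b_2)$ the isomorphism is the identity and $\omega(v,Jv)=|v|^2$. The pair $(a_1,b_2)$ has real coordinates $(u,y_1,x_2,y_2)$ with $u=x_1+x_2$, an integral change of coordinates with integral inverse, and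
\begin{equation}\label{eq:omega-shear}
\omega=du\wedge dy_1+dx_2\wedge dy_2-dx_2\wedge dy_1 .
\end{equation}
For $v=(u,y_1,x_2,y_2)$ we have $Jv=(-y_1,u,-y_2,x_2)$, so $\omega(v,Jv)=|v|^2-(ux_2+y_1y_2)\ge\frac12|v|^2$. The pair $(b_1,a_2)$ is obtained by exchanging the indices $1$ and $2$, which preserves $\omega$.
\end{proof}

By (b), the core tori $\{\zeta_D=0\}$ form a chain $A_1,B_2,B_1,A_2$ in which consecutive tori meet transversally in one point; by (a) there are no other intersections (Figure~\ref{fig:chain}).

\begin{remark}\label{rem:hodge}
Three complex structures appear in Lemma~\ref{lem:block} because one cannot suffice: the four cores are not complex curves for any one K\"ahler structure on $M$. By the Hodge index theorem the intersection form on $H^{1,1}(M;\mathbb R)$ has exactly one positive direction, so an isotropic subspace has dimension at most one. The classes of the cores of $A_1$ and $A_2$ have square zero, being classes of fibers, are orthogonal, and are nonzero, so they would be nonzero multiples of each other. But the first pairs nontrivially with the core of $B_2$ and the second does not.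
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[line width=13pt,gray,opacity=0.3] (0,-0.6)--(0,1.3);
\draw[line width=13pt,gray,opacity=0.3] (-0.6,0)--(2.6,0);
\draw[line width=13pt,gray,opacity=0.3] (2,-0.6)--(2,2.6);
\draw[line width=13pt,gray,opacity=0.3] (1.4,2)--(3.6,2);
\draw[thick,->] (2,0)--(0,0);
\draw[thick,->] (2,0)--(2,2);
\fill (2,0) circle (1.6pt);
\node at (0,1.55) {$A_1$}; \node at (2.95,0) {$B_2$};
\node at (2,2.85) {$B_1$}; \node at (3.95,2) {$A_2$};
\node at (1,-0.45) {$w_1$}; \node at (2.5,1) {$w_2$}; \node at (2.4,-0.42) {$o$};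
\end{tikzpicture}
\caption{Schematic picture of the four open sets $A_1,B_2,B_1,A_2$ in the four-torus $M$. Each strip is a tubular neighborhood of a symplectic two-torus, and only consecutive sets of the chain intersect. The path $w_1$ runs inside $B_2$ from the point $o\in B_1\cap B_2$ into $A_1$; the path $w_2$ runs inside $B_1$ from $o$ into $A_2$.}
\label{fig:chain}
\end{figure}

\subsection*{Maps with poles along the cores}
The function $1/\zeta_D$ has a pole along the core of $D$, but it must be cut off to extend over $M$, and the cutoff is not holomorphic. We multiply by a small constant so that the result is holomorphic where it is large and $C^1$-small where it is not holomorphic. Fix a smooth nonincreasing $\chi:[0,1)\to[0,1]$ with $\chi=1$ on $[0,\frac12]$, $\chi>0$ on $[0,\frac34)$ and $\chi=0$ on $[\frac34,1)$. For $\delta\in(0,\frac18)$ let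
\[
h:\mathbb D\to\mathbb{CP}^1,\qquad h(\zeta)=\delta\chi(|\zeta|)/\zeta .
\]
This map is smooth and has the following properties.
\begin{itemize}
\item[(h1)] For $|\zeta|<\frac12$, $h(\zeta)=\delta/\zeta$ is a local biholomorphism to $\mathbb{CP}^1$ and $|h(\zeta)|>2\delta$.
\item[(h2)] For $|\zeta|\ge\frac12$, $|h(\zeta)|\le2\delta$ and $|dh|\le C\delta$ with $C$ depending only on $\chi$; and $h(\zeta)=0$ for $|\zeta|\ge\frac34$.
\item[(h3)] $h$ restricts to a strictly decreasing bijection $(0,\frac34]\to[0,\infty)$. Its continuous inverse $\gamma:[0,\infty)\to(0,\frac34]$ has $\gamma(0)=\frac34$ and $\gamma(x)=\delta/x$ for $x\ge2\delta$.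
\end{itemize}
The bound on $dh$ holds because $h/\delta$ does not depend on $\delta$. In (h3), $h$ is the product of the strictly decreasing function $\delta/\zeta$ and a nonincreasing function that is positive on $(0,\frac34)$ and zero at $\frac34$.

Let $\varphi_D:M\to\mathbb{CP}^1$ be $h(\zeta_D)$ on $D$ and $0$ elsewhere. It is smooth, since it vanishes off the closed set $\{|\zeta_D|\le\frac34\}\subset D$. Given integers $c_1,c_2\in\{1,\dots,m-1\}$, define
\[
g_j=c_j+\varphi_{A_j}-\varphi_{B_j}:M\to\mathbb{CP}^1,\qquad j=1,2 .
\]
This is a smooth map because $A_j\cap B_j=\emptyset$. A value of $g_j$ other than $c_j$ is taken on two \emph{sheets}, one in $A_j$ and one in $B_j$. The value $c_j$ is taken on the common complement of the two smaller neighborhoods $\{|\zeta_D|<\frac34\}$, and there one can pass from one sheet to the other. The next lemma does this along the positive real axis, pausing at $c_j$. Let $\theta:[0,\infty)\to[0,\infty)$ be the continuous nondecreasing function with $\theta(t)=t$ for $t\le1$ and for $t\ge m$, with $\theta=c$ on $[c,c+\frac12]$, and linear on $[c+\frac12,c+1]$, for $c=1,\dots,m-1$.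

\begin{lemma}\label{lem:path}
Let $\{j,k\}=\{1,2\}$ and let $o\in B_1\cap B_2$ be the point with $\zeta_{B_1}=\delta/c_1$, $\zeta_{B_2}=\delta/c_2$. There is a continuous path $w_j:[0,\infty)\to M$ with $w_j(0)=o$, with
\[
g_j(w_j(t))=\theta(t),\qquad g_k(w_j(t))=0\qquad(t\ge0),
\]
and with $w_j(t)\in A_j$ for $t\ge c_j+\frac12$.
\end{lemma}

\begin{proof}
The path stays in the torus $L=\{\zeta_{B_k}=\delta/c_k\}\subset B_k$. On $L$ we have $\varphi_{B_k}=c_k$ by (h1) and $\varphi_{A_k}=0$ because $A_k\cap B_k=\emptyset$, so $g_k=0$. The function $b_j$ is a coordinate $L\cong\mathbb T$, and $a_j=b_j+\delta/(8c_k)$ on $L$. So $L\cap B_j$ and $L\cap A_j$ are round discs with centers on the circles $\operatorname{Im}b_j=0$ and $\operatorname{Im}b_j=\frac12$, with affine coordinates $\zeta_{B_j}$ and $\zeta_{A_j}$.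

For $t\le c_j$ we have $\theta(t)\le c_j$; let $w_j(t)\in L\cap B_j$ have $\zeta_{B_j}=\gamma(c_j-\theta(t))$. Then $g_j=c_j-(c_j-\theta(t))=\theta(t)$, and $w_j(0)=o$ because $\gamma(c_j)=\delta/c_j$.

For $t\ge c_j+\frac12$ we have $\theta(t)\ge c_j$; let $w_j(t)\in L\cap A_j$ have $\zeta_{A_j}=\gamma(\theta(t)-c_j)$. Then $g_j=c_j+(\theta(t)-c_j)=\theta(t)$.

For $c_j\le t\le c_j+\frac12$ we have $\theta(t)=c_j$. Since $\gamma(0)=\frac34$, we must join the point $\zeta_{B_j}=\frac34$ to the point $\zeta_{A_j}=\frac34$ in $L$ outside the open discs $\{|\zeta_{B_j}|<\frac34\}$ and $\{|\zeta_{A_j}|<\frac34\}$ of radius $\frac3{32}$; there $\varphi_{A_j}=\varphi_{B_j}=0$ and $g_j=c_j$. The two points are the rightmost points of the discs. Go vertically from the first to the circle $\operatorname{Im}b_j=\frac14$, along this circle, and vertically to the second. Each vertical segment is tangent to one disc and at distance at least $\frac14$ from the center of the other, and the circle is at distance $\frac14$ from both centers.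
\end{proof}

\section{The space $X$}\label{sec:X}

A vertex $i$ may be non-adjacent to many others, so it appears in many blocks. One sphere for each vertex, with coordinate $\tau_i$, synchronizes them: we require the map $g$ belonging to $i$ to take the value $\tau_i$ in every block.

Let $\mathcal N$ be the set of pairs $s=\{i,k\}$ of distinct non-adjacent vertices, each ordered once and for all. Put
\[
Z=(\mathbb{CP}^1)^V\times M^{\mathcal N},
\]
with points $(\tau,w)=((\tau_i),(w_s))$. Let $\omega_Z$ be the sum of the area-one Fubini--Study forms and the forms $\omega$; it is symplectic with integral class. A \emph{slot} of $i$ is a pair $s\in\mathcal N$ containing $i$. Their number $d_i$ is at most $m-1$, so we can choose \emph{distinct} integers $c_i^s\in\{1,\dots,m-1\}$ for the slots $s$ of $i$. In the block $s=\{i,k\}$ we rename the indices $1,2$ as $i,k$ according to the ordering and use the constants $c_i^s,c_k^s$. This gives sets $A_i^s,B_i^s,A_k^s,B_k^s$, maps $g_i^s,g_k^s$, a point $o_s$ and paths $w_i^s,w_k^s$. Let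
\[
W=\{(\tau,w)\in Z:\ \tau_i=g_i^s(w_s)\text{ for all }i\in V\text{ and all slots }s\text{ of }i\},
\]
a compact set.

A slot $s$ of $i$ is \emph{strong} at $(\tau,w)\in W$ if $w_s$ lies in $D=A_i^s$ or $D=B_i^s$ with $|\zeta_D|<\frac12$; we then write $\zeta^{i,s}$ for $\zeta_D$. Otherwise the slot is \emph{weak}. By (h1) and (h2):
\begin{align}
&\text{strong: } g_i^s=c_i^s\pm\delta/\zeta^{i,s}\text{ near }w_s\ (+\text{ on }A_i^s,\ -\text{ on }B_i^s),\text{ and }|\tau_i-c_i^s|>2\delta;\label{eq:strong}\\
&\text{weak: } |\tau_i-c_i^s|\le2\delta,\text{ and }|dg_i^s|\le C\delta\text{ at }w_s.\label{eq:weak}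
\end{align}
At any point of $W$ \emph{a vertex has at most one weak slot}, since two would put $\tau_i$ within $2\delta<\frac14$ of two distinct integers.

Let $R=2m+2$. If $|\tau_i|>R$, then all slots of $i$ are strong by \eqref{eq:weak}, so for each of them $w_s$ lies in exactly one of the disjoint open sets $A_i^s$, $B_i^s$. We declare $i$ to be active only when the choice is $A$ in every slot:
\[
\mathcal O_i=\{(\tau,w)\in W:\ |\tau_i|>R,\ w_s\in A_i^s\text{ for all slots }s\text{ of }i\},
\]
\[
\xi_i=h(R/\tau_i)\ \text{ on }\mathcal O_i,\qquad \xi_i=0\ \text{ on }W\setminus\mathcal O_i .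
\]

\begin{lemma}\label{lem:xi}
Every $p\in W$ has a neighborhood $U$ in $Z$ such that for each $i$ the following holds. If $p\in\mathcal O_i$, then $|\tau_i|>R$ on $U$ and $\xi_i=h(R/\tau_i)$ on $U\cap W$. If $p\notin\mathcal O_i$, then $\xi_i=0$ on $U\cap W$. In particular $\xi=(\xi_i):W\to(\mathbb{CP}^1)^V$ is continuous.
\end{lemma}

\begin{proof}
The set $\mathcal O_i$ is open in $W$, which settles the first case. Its complement in $W\cap\{|\tau_i|>R\}$ is the open set where $w_s\in B_i^s$ for some slot $s$. So $\mathcal O_i$ is closed in $W\cap\{|\tau_i|>R\}$, and $\mathcal O_i'=\mathcal O_i\cap\{|\tau_i|\ge\frac43R\}$ is closed in $W$. By (h2), $\xi_i=0$ off $\mathcal O_i'$, and $W\setminus\mathcal O'_i$ is a neighborhood of $p$ in $W$ when $p\notin\mathcal O_i$.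
\end{proof}

Finally put
\[
X=\{p\in W:\ \xi(p)\in H\},
\]
a compact subset of $Z$. It depends on $\delta$ and, of the complex $K$, only on the $1$-skeleton.

\section{Three small complexes}\label{sec:examples}

\begin{example}[Two points]\label{ex:two}
Let $K$ consist of two vertices $1,2$ and no edge. Then $m=2$, $R=6$, $c_1=c_2=1$, and $W\cong M$ is the graph of $(g_1,g_2)$. Assume $2\delta<1/\lambda_1,1/\lambda_2$. Since $0\notin H$, we have $X\subset\mathcal O_1\cup\mathcal O_2$, and the union is disjoint because $A_1\cap A_2=\emptyset$. On $\mathcal O_1$ we have $\xi_2=0$, so the equation of $X$ is $\xi_1=1/\lambda_1$. By (h1) and (h2) this means $\delta\tau_1/6=1/\lambda_1$, and by \eqref{eq:strong} it fixes $\zeta_{A_1}=\delta/(\tau_1-1)$. So $X$ consists of one fiber of $a_1$ and, symmetrically, one fiber of $a_2$, and $\xi$ maps these tori to the two points of $H_K$.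

Both tori are symplectic in $Z$. On the first, $b_2$ is a coordinate, $\tau_1$ is constant, and $\omega$ restricts to $dx_2\wedge dy_2$ by \eqref{eq:omega-shear}. The remaining term of $\omega_Z$ is the pullback of the Fubini--Study form under $\tau_2=1-\varphi_{B_2}$. In polar coordinates $h$ is $(\varrho,\vartheta)\mapsto(h(\varrho),-\vartheta)$ with $h(\varrho)$ nonincreasing, so its Jacobian is nonnegative, and this pullback is a nonnegative multiple of $dx_2\wedge dy_2$.
\end{example}

\begin{example}[A path]\label{ex:path}
Let $K$ have edges $\{1,3\}$ and $\{3,2\}$. There is one block, $W\cong M\times\mathbb{CP}^1$ with last coordinate $\tau_3$, and $\mathcal O_3=\{|\tau_3|>R\}$. We lift to $X$ the positive arc of $H\cap\{x_2=0\}$ from $(1/\lambda_1,0,0)$ to $(0,0,1/\lambda_3)$. Start with $\tau_1=R/\gamma(1/\lambda_1)$, $w=w_1(\tau_1)\in A_1\cap B_2$ and $\tau_2=\tau_3=0$. First move $\tau_3$ from $0$ to $\frac43R$; here $\xi=(1/\lambda_1,0,0)$ is constant. Then run along the arc, with $\tau_i=R/\gamma(x_i)$ for $i=1,3$ and $w=w_1(\tau_1)$; at the end $\tau_1=\frac43R$. Now $\xi_3=1/\lambda_3$ alone keeps the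 point on $H$, and we follow $w_1$ back to $o$: the coordinate $\tau_1$ decreases to $c_1$ on the sheet $A_1$, pauses, and decreases to $0$ on the sheet $B_1$, with $\xi_1=0$ throughout. The edge from $3$ to $2$ is lifted by the same steps in reverse order, with $w_2$. In $M$ the lift of $|K|$ visits $A_1\cap B_2$, $B_1\cap B_2$ and $B_1\cap A_2$. Near the ends of each edge $\xi$ must be constant, to leave time for these moves; this is why barycentric coordinates are truncated in Section~\ref{sec:rf}.
\end{example}

\begin{example}[An edge and a point]\label{ex:B}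
Let $K$ be the edge $\{1,2\}$ together with an isolated vertex $3$, so that $3$ has slots $s=\{1,3\}$ and $s'=\{2,3\}$. Over the middle of the edge both $1$ and $2$ are active, so $w_s\notin A_3^s$ and $w_{s'}\notin A_3^{s'}$. Without the sets $B$, the equations for $\tau_3$ would read $\tau_3=c_3^s$ and $\tau_3=c_3^{s'}$, which have no solution. With them, both equations can be solved with $\tau_3=0$. If instead we allowed $c_3^s=c_3^{s'}$, then $X$ would contain points with $\xi_1=1/\lambda_1$, with $w_s\in A_1^s\setminus B_3^s$ and with $w_{s'}$ outside the supports of all $\varphi_D$. There both equations for $\tau_3$ linearize to $d\tau_3=0$, and transversality fails.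
\end{example}

\section{The maps $r$ and $f$}\label{sec:rf}

\begin{proposition}\label{prop:rf}
Let $K$ be flag and $\delta\in(0,\frac18)$. There are continuous maps $f:|K|\to X$ and $r:X\to|K|$ with $rf\simeq\mathrm{id}_{|K|}$. In particular $X\ne\emptyset$.
\end{proposition}

\begin{proof}
\emph{The map $r$.} Let $p=(\tau,w)\in X$ and let $i\ne k$ lie in the support of $\xi(p)$. Then $p\in\mathcal O_i\cap\mathcal O_k$. If $s=\{i,k\}$ were in $\mathcal N$, then $w_s\in A_i^s\cap A_k^s=\emptyset$. So the vertices of the nonempty set $\operatorname{supp}\xi(p)$ are pairwise adjacent, and they span a simplex since $K$ is flag. Thus $\xi(X)\subset H_K$, and $r=r_0\circ\xi:X\to|K|$ is defined and continuous by Lemmas~\ref{lem:r0} and~\ref{lem:xi}.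

\emph{The map to be lifted.} Let $\eta=\frac1{2m}$ and $q_i'=\max(q_i-\eta,0)$ for $q\in|K|$. Some $q_i$ is at least $\frac1m$, so $q'\ne0$. Put $e(q)=\rho(q')q'\in H$. This is continuous, and $\operatorname{supp}e(q)=\{i:q_i>\eta\}\subset\operatorname{supp}q$. By Lemma~\ref{lem:r0} it suffices to find a continuous $f:|K|\to W$ with $\xi\circ f=e$; then $f$ maps to $X$ and $rf=r_0e\simeq\mathrm{id}$.

\emph{The lift.} Define
\[
t_i(q)=\begin{cases}\frac43R\,q_i/\eta,& q_i\le\eta,\\[2pt] R/\gamma(e_i(q)),& q_i\ge\eta,\end{cases}\qquad\qquad \tau_i(q)=\theta(t_i(q)).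
\]
At $q_i=\eta$ we have $e_i(q)=0$ and both formulas give $\frac43R$, so $t_i:|K|\to[0,\infty)$ is continuous; also $t_i=\tau_i=0$ when $q_i=0$. For $s=\{i,k\}\in\mathcal N$ the vertices $i,k$ are not adjacent, so $|K|$ is covered by the closed sets $\{q_k=0\}$ and $\{q_i=0\}$. Put
\[
w_s(q)=w_i^s(t_i(q))\ \text{ if }q_k=0,\qquad w_s(q)=w_k^s(t_k(q))\ \text{ if }q_i=0 .
\]
Both formulas give $o_s$ when $q_i=q_k=0$, so $w_s$ is continuous. Let $f(q)=((\tau_i(q)),(w_s(q)))$. If $q_k=0$, Lemma~\ref{lem:path} gives $g_i^s(w_s)=\theta(t_i)=\tau_i$ and $g_k^s(w_s)=0=\tau_k$; the case $q_i=0$ is the same with $i$ and $k$ exchanged. Hence $f(q)\in W$.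

\emph{The identity $\xi\circ f=e$.} Let $q_i>\eta$. Then $e_i(q)>0$, so $t_i>\frac43R>m$ and $\tau_i=t_i$. For each slot $s=\{i,k\}$ we have $q_k=0$, so $w_s=w_i^s(t_i)\in A_i^s$, because $t_i\ge c_i^s+\frac12$. Thus $f(q)\in\mathcal O_i$ and $\xi_i(f(q))=h(R/t_i)=h(\gamma(e_i(q)))=e_i(q)$. Let $q_i\le\eta$. Then $\tau_i\le\theta(\frac43R)=\frac43R$, so $\xi_i(f(q))=0$, by (h2) if $f(q)\in\mathcal O_i$ and by definition otherwise; and $e_i(q)=0$.
\end{proof}

\begin{remark}
The flag condition is used only to get $\xi(X)\subset H_K$, and there it is needed. The boundary of a triangle gives the same $X$ as the full triangle, and the lift $f$ for the full triangle sends the barycenter to a point of $X$ at which $\xi$ has full support.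
\end{remark}

\section{$X$ is a symplectic submanifold}\label{sec:sympl}

\begin{proposition}\label{prop:sympl}
For small $\delta$, $X$ is a closed symplectic submanifold of $(Z,\omega_Z)$ of dimension $2m-2$.
\end{proposition}

A linear complex structure $J$ is \emph{tamed} by $\omega$ if $\omega(v,Jv)>0$ for $v\ne0$; then $\omega$ is nondegenerate on every $J$-invariant subspace. By Remark~\ref{rem:hodge} we cannot expect one complex structure on $Z$ to make the equations of $X$ holomorphic. But transversality and nondegeneracy are pointwise conditions. At each $p\in X$ separately we choose a tamed $J$ on $T_pZ$, with no continuity in $p$, for which the linearized equations are complex linear up to an error of order $\delta$. The following lemma says which constants have to be uniform.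

\begin{lemma}\label{lem:lin}
Let $\mathcal T$ be a finite-dimensional complex vector space with complex structure $J$, a norm, and a real $2$-form $\omega$ such that $\omega(v,Jv)\ge c_0|v|^2$, $|\omega(v,w)|\le C_0|v||w|$ and $\|J\|\le C_0$, where $c_0>0$. Let $\mathcal U$ be a normed complex vector space, $Q:\mathcal T\to\mathcal U$ complex linear with a real linear right inverse $Q^+$, $\|Q^+\|\le C_1$, and $E:\mathcal T\to\mathcal U$ real linear with $\|E\|\le\varepsilon$. If $\varepsilon$ is small depending only on $c_0,C_0,C_1$, then $Q-E$ is onto and $\omega$ is nondegenerate on $\ker(Q-E)$.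
\end{lemma}

\begin{proof}
Let $\varepsilon C_1\le\frac12$. Then $(Q-E)Q^+=1-EQ^+$ is invertible, and $S=Q^+(1-EQ^+)^{-1}$ is a right inverse of $Q-E$ with $\|S\|\le2C_1$. Let $0\ne v\in\ker(Q-E)$. We move $v$ to the complex subspace $\ker Q$, apply $J$, and move back. Put $v_0=v-Q^+Ev$. Then $Qv_0=Qv-Ev=0$ and $|v-v_0|\le C_1\varepsilon|v|$, so $\frac12|v|\le|v_0|\le\frac32|v|$. Put $w=Jv_0+SEJv_0$. Since $Q$ is complex linear, $QJv_0=0$, so $(Q-E)w=-EJv_0+EJv_0=0$; and $|w-Jv_0|\le2C_1C_0\varepsilon|v_0|$. Therefore
\[
\omega(v,w)=\omega(v_0,Jv_0)+\omega(v-v_0,Jv_0)+\omega(v,w-Jv_0)\ge\Big(\frac{c_0}4-\frac92C_0^2C_1\varepsilon\Big)|v|^2 ,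
\]
which is positive for small $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sympl}]
Assume $2\delta<\kappa$, with $\kappa$ from Lemma~\ref{lem:kappa}. The letter $C$ and the word ``uniformly'' refer to constants independent of $\delta$ and of the point $p=(\tau,w)\in X$, which we fix.

Near $p$, extend each $\xi_i$ to the smooth function $h(R/\tau_i)$ or $0$ on the neighborhood $U$ of Lemma~\ref{lem:xi}. After shrinking $U$, the set $X\cap U$ is defined by the $\sum_id_i=2|\mathcal N|$ equations $\tau_i=g_i^s(w_s)$, written in charts of $\mathbb{CP}^1$, and the equation $\hat F(\xi)=0$ in the standard chart at $\xi(p)$. By the implicit function theorem it suffices to show that the linearization of this system at $p$ is onto and that $\omega_Z$ is nondegenerate on its kernel. Neither property changes if the linearization is composed with an isomorphism of the target.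

\medskip
\emph{Step 1: the complex structure.} Let $\mathcal T=T_pZ=\bigoplus_iT_{\tau_i}\mathbb{CP}^1\oplus\bigoplus_s\mathbb R^4_s$ with the Fubini--Study and Euclidean norms. The Fubini--Study norm is uniformly comparable with $|d\tau|$ on $\{|\tau|\le m\}$ and with $|d\sigma|$, $\sigma=1/\tau$, on $\{|\tau|\ge R\}$. On the sphere factors take the standard complex structure. For $s=\{i,k\}$ let $\Sigma_s$ be the set of those $D\in\{A_i^s,B_i^s,A_k^s,B_k^s\}$ with $w_s\in D$ and $|\zeta_D|<\frac12$; its elements correspond to the vertices of $s$ for which $s$ is a strong slot. They intersect pairwise, so by Lemma~\ref{lem:block}(a) the set $\Sigma_s$ is contained in a pair of consecutive sets of the chain in Figure~\ref{fig:chain}. On $\mathbb R^4_s$ take the complex structure of Lemma~\ref{lem:block}(c) for such a pair. There are only three choices, so the hypotheses of Lemma~\ref{lem:lin} on $(\mathcal T,J,\omega_Z)$ hold with uniform $c_0,C_0$.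

For $i\in V$ let
\[
U_i=T_{\tau_i}\mathbb{CP}^1\oplus\bigoplus_{s\text{ strong slot of }i}\mathbb C,\qquad \pi_i(v)=\big(d\tau_i(v),(d\zeta^{i,s}(v))_s\big),
\]
with the Hermitian norm. In each block the differentials $d\zeta_D$, $D\in\Sigma_s$, are distinct components of $8$ times one of three fixed complex linear isomorphisms $\mathbb R^4_s\to\mathbb C^2$. Hence $\pi=(\pi_i):\mathcal T\to\bigoplus_iU_i$ is complex linear and has a uniformly bounded complex linear right inverse $\pi^+$.

\medskip
\emph{Step 2: the equations of $W$.} They linearize to $d\tau_i(v)-dg_i^s(v)=0$ in $T_{\tau_i}\mathbb{CP}^1$. We group them by the vertex $i$. Let $I_0$ be the set of vertices with no weak slot and $I_1$ the set of vertices with one.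

Let $i\in I_0$. By \eqref{eq:strong} each $g_i^s$ is a local biholomorphism applied to $\zeta^{i,s}$. So the equations for $i$ are the composition of $\pi_i$ with a complex linear surjection $U_i\to(T_{\tau_i}\mathbb{CP}^1)^{d_i}$, whose kernel is the tangent line $\ell_i\subset U_i$ of the curve
\begin{equation}\label{eq:curve}
\zeta^{i,s}=\pm\,\delta/(\tau_i-c_i^s)
\end{equation}
parametrized by $\tau_i$. The slope $|d\zeta^{i,s}/d\tau_i|=\delta/|\tau_i-c_i^s|^2$ ranges from order $1/\delta$ to order $\delta$, so the equations as written are badly scaled. We replace their target by the isomorphic space $U_i/\ell_i$ with the quotient norm; the equations become $[\pi_i(v)]=0$ in $U_i/\ell_i$.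

Let $i\in I_1$, with weak slot $s_0$. By \eqref{eq:weak}, $|\tau_i-c_i^{s_0}|\le2\delta$, so $|\tau_i|\le m$, and $|\tau_i-c_i^s|\ge\frac12$ for the other slots. By \eqref{eq:curve} the equations for these are equivalent to $d\zeta^{i,s}=n_s\,d\tau_i$ with $n_s=\mp\delta/(\tau_i-c_i^s)^2$, $|n_s|\le4\delta$. The equation for $s_0$ is $d\tau_i=\mu_i$, where $\mu_i=dg_i^{s_0}$ is real linear with $\|\mu_i\|\le C\delta$. Adding $n_s$ times $d\tau_i-\mu_i$ to $d\zeta^{i,s}-n_sd\tau_i$ is a triangular change of the target and gives $d\zeta^{i,s}-n_s\mu_i$. So the system is equivalent to $\pi_i(v)-\mu_i(v)u_i=0$ in $U_i$, where $u_i=(1,(n_s)_s)$ has $|u_i|\le C$.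

Altogether the linearized equations of $W$ are equivalent to $(Q-E)v=0$, where
\[
Q,E:\mathcal T\to\mathcal U=\bigoplus_{i\in I_0}U_i/\ell_i\oplus\bigoplus_{i\in I_1}U_i ,
\]
$Q$ is $\pi$ followed by the quotient map, and $E$ has components $0$ for $i\in I_0$ and $\mu_iu_i$ for $i\in I_1$. The map $Q$ is complex linear and $\|E\|\le C\delta$. Lifting $U_i/\ell_i$ isometrically to $\ell_i^\perp\subset U_i$ and applying $\pi^+$ gives a uniformly bounded right inverse $Q^+$.

\medskip
\emph{Step 3: the last equation.} Only the indices $i$ with $p\in\mathcal O_i$ contribute to the differential of $\hat F(\xi)$. For them $|\tau_i|>R$, so $i\in I_0$; put $\sigma_i=1/\tau_i$. As a function of $\sigma_i$, the chart coordinate of $\xi_i$ has derivative of order up to $1/\delta$ where it is holomorphic, so we multiply the differential by $\delta$ and write the result as $Q_1-E_1$. Here $Q_1$ collects the terms with $|R\sigma_i|<\frac12$ and $-E_1$ those with $\frac12\le|R\sigma_i|<1$.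

For a term of $Q_1$ we have $\xi_i=\delta/(R\sigma_i)$. If $|\xi_i|>1$, the chart coordinate is $y_i=R\sigma_i/\delta$ and $\delta\,dy_i=R\,d\sigma_i$. If $|\xi_i|\le1$, the coordinate is $\xi_i$ and $\delta\,d\xi_i=-\delta^2R^{-1}\sigma_i^{-2}d\sigma_i=-R\xi_i^2\,d\sigma_i$. Hence
\[
Q_1=\sum_i\partial_i\hat F\cdot R\,\nu_i\,d\sigma_i,\qquad |\nu_i|=\min(1,|\xi_i|^2),
\]
is complex linear with $\|Q_1\|\le C$. For a term of $E_1$, (h2) gives $|\xi_i|\le2\delta<1$, so the coordinate is $\xi_i$, and $|d\xi_i|\le C\delta R|d\sigma_i|$. Hence $\|E_1\|\le C\delta^2$.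

It remains to see that $Q_1$ is uniformly onto on $\ker Q$. By Lemma~\ref{lem:kappa} there is an index $i_0$ with $|\xi_{i_0}|>\kappa$ and $|\partial_{i_0}\hat F|\ge c_*/m$. Since $\kappa>2\delta$, we have $p\in\mathcal O_{i_0}$ and $|R\sigma_{i_0}|<\frac12$ by (h2), so $i_0$ occurs in $Q_1$. Let $u\in\ell_{i_0}$ be the vector with $d\sigma_{i_0}$-component $1$. With $\sigma=\sigma_{i_0}$ and $c=c_{i_0}^s$, equation \eqref{eq:curve} reads $\zeta=\pm\delta\sigma/(1-c\sigma)$, and $|c\sigma|<(m-1)/R<\frac12$. So $|d\zeta/d\sigma|=\delta/|1-c\sigma|^2\le4\delta$ and $|u|\le C$. Let $v_0=\pi^+(u)$, so that $\pi_{i_0}(v_0)=u$, $\pi_j(v_0)=0$ for $j\ne i_0$, and $|v_0|\le C$. Then $Qv_0=0$. Only $i_0$ contributes to $Q_1(v_0)$, because $d\sigma_j(v_0)$ is a component of $\pi_j(v_0)$, and so $|Q_1(v_0)|\ge R\kappa^2c_*/m$. Therefore $(Q,Q_1):\mathcal T\to\mathcal U\oplus\mathbb C$ has the uniformly bounded right inverse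
\[
(y,t)\longmapsto Q^+y+\frac{t-Q_1Q^+y}{Q_1(v_0)}\,v_0 .
\]

\medskip
\emph{Conclusion.} Apply Lemma~\ref{lem:lin} to $(Q,Q_1)$ and $(E,E_1)$, with $\varepsilon\le C\delta$. For $\delta$ below a bound independent of $p$, the linearization is onto and $\omega_Z$ is nondegenerate on its kernel $T_pX$. So the compact set $X$ is a symplectic submanifold, of real dimension $(2m+4|\mathcal N|)-2(2|\mathcal N|+1)=2m-2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:flag}]
Fix $\delta$ as in Proposition~\ref{prop:sympl}. Then $(X,\omega_Z|_X)$ is a closed symplectic manifold, and its class is the restriction of an integral class. Proposition~\ref{prop:rf} gives $f$ and $r$.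
\end{proof}

\section{Proofs of the main results}\label{sec:deduce}

We use three standard facts.
\begin{itemize}
\item[(F1)] \emph{General position.} A closed smooth manifold has a Whitehead triangulation, which makes it a finite polyhedron and a PL manifold. A continuous map from a finite polyhedron of dimension $d$ to such a manifold of dimension at least $2d+1$ is homotopic to a PL embedding \cite[Ch.~5]{rs}.
\item[(F2)] \emph{Base points.} If $u:P\to P$ is homotopic to the identity, then $u_*:\pi_k(P,p)\to\pi_k(P,u(p))$ is the change-of-base-point isomorphism along the track of $p$.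
\item[(F3)] \emph{Compression.} If $\Sigma\subset X$ are connected closed manifolds and $\pi_j(\Sigma)\to\pi_j(X)$ is bijective for $j\le l-1$ and onto for $j=l$, then the pair $(X,\Sigma)$ is $l$-connected, and every map to $X$ from a finite polyhedron of dimension at most $l$ is homotopic to a map into $\Sigma$.
\end{itemize}
We also use that a triple $(X,f,r)$ with $rf\simeq\mathrm{id}$ can be \emph{stabilized}: replace $X$ by $X\times S^2$ with $S^2$ of area one, $f$ by $(f,\mathrm{pt})$, and $r$ by its composition with the projection. The composition $rf$ is unchanged, an integral class stays integral, and the dimension grows by two.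

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K$ be the barycentric subdivision of a triangulation of $P$; it is flag and $|K|=P$. Take $X,f,r$ from Theorem~\ref{thm:flag}, and replace $X$ by the component containing the connected set $f(P)$. Stabilize until $\dim X\ge2\dim P+1$. By (F1), $f$ is homotopic to an embedding, and replacing $f$ by it preserves $rf\simeq\mathrm{id}$. By (F2), $r_*f_*=(rf)_*$ is an isomorphism on $\pi_k(P,p)$, so $(rf)_*^{-1}r_*$ is a left inverse of $f_*$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
If $P=\emptyset$ there is nothing to prove. Otherwise let $P_1,\dots,P_l$ be the components of $P$, take $(X_a,f_a,r_a)$ from Theorem~\ref{thm:A} for $P_a$, and stabilize so that $\dim X_a\ge2\dim P+1$. Let $X=\prod_aX_a$, a closed connected symplectic manifold, and map $P_a$ to $X$ by $f_a$ in the $a$-th coordinate and by constants in the others. By (F1) the resulting map $P\to X$ is homotopic to an embedding $f$. Then $r_a\circ\mathrm{pr}_a\circ f|_{P_a}\simeq r_af_a\simeq\mathrm{id}_{P_a}$, and (F2) shows that $f_*$ is injective on $\pi_k(P,p)=\pi_k(P_a,p)$ for $p\in P_a$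 and $k\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
Let $d=\dim P$ and $n\ge d+1$. By Theorem~\ref{thm:A} and stabilization there is a triple $(X,f,r)$ with $X$ closed, connected and symplectic, $[\omega]$ integral, $f$ continuous, $rf\simeq\mathrm{id}$, and $\dim X=2n_0$ with $n_0\ge n$. Suppose $n_0>n$. By Donaldson \cite[Theorem~1 and Proposition~39]{donaldson}, whose symplectic form is $2\pi$ times ours, for large $k$ there is a closed symplectic submanifold $\Sigma\subset X$ of codimension two, Poincar\'e dual to $k[\omega]$, such that $\pi_j(\Sigma)\to\pi_j(X)$ is bijective for $j\le n_0-2$ and onto for $j=n_0-1$. Since $n_0\ge2$, the case $j=0$ shows that $\Sigma$ is connected. Since $d\le n_0-1$, (F3) shows that $f$ is homotopic in $X$ to a map $f':P\to\Sigma$, and $r|_\Sigma\circ f'\simeq rf\simeq\mathrm{id}$. The triple $(\Sigma,f',r|_\Sigma)$, with the restricted form, has the same properties with $n_0-1$ in place of $n_0$. Repeat until the dimension is $2n$. As $2n\ge2d+1$, (F1) turns the map into an embedding.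
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dom}]
A closed manifold has the homotopy type of a finite complex, so its homotopy retracts are finitely dominated. Conversely, let $A$ be connected and finitely dominated. A finite CW complex is homotopy equivalent to a finite simplicial complex, so there are a finite polyhedron $P$ and maps $\alpha:A\to P$, $\beta:P\to A$ with $\beta\alpha\simeq\mathrm{id}_A$. Replacing $P$ by the component containing $\alpha(A)$, we may assume that $P$ is connected. With $X,f,r$ from Theorem~\ref{thm:A} we get $(\beta r)(f\alpha)\simeq\beta\alpha\simeq\mathrm{id}_A$.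
\end{proof}

\begin{thebibliography}{9}

\bibitem{donaldson}
Donaldson, \emph{Symplectic submanifolds and almost-complex geometry}, J. Differential Geom. \textbf{44} (1996).

\bibitem{formality}
\emph{On the Formality Problem for Symplectic Manifolds},
\texttt{http://math.nsc.ru/\~{}taimanov/publications/IATpub/iat042.pdf}.

\bibitem{rs}
Rourke and Sanderson, \emph{Introduction to Piecewise-Linear Topology}.

\end{thebibliography}
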